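\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Which fiber types and heights can a point\\ on an elliptic surface have?}


\begin{abstract}
For an elliptic curve $E$ over $\mathbf C(t)$ and a point $P$, consider the proportions of the singular fibers of each type $I_\nu$ on which $P$ meets a given component, together with the canonical height of $P$ divided by the discriminant degree. From the limits of these data one computes asymptotic naive heights $h_m$ of the multiples $mP$. A conjecture from 2002 asserts that, for Szpiro ratio at most $4$, given limits occur as soon as the numbers $h_m$ are nonnegative and satisfy $h_m\le h_{m'}$ whenever $m\mid m'$. We disprove it. The first obstruction is inclusion--exclusion: $h_6-h_3-h_2+h_1\ge 0$, and more generally all M\"obius transforms of $(h_m)$ must be nonnegative when the limiting canonical height is positive. Adding these conditions does not save the conjecture.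 A second, quadratic inequality, obtained by averaging the parallelogram law over all conjugates of $P$ over $\mathbf C(j)$, excludes further data, and we show that it is sharp.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $K=\mathbf C(t)$, let $E/K$ be a non-constant elliptic curve and $P\in E(K)$. Let $\mathcal E\to\mathbf P^1$ be the minimal elliptic surface of $E$, with zero section $O$ and holomorphic Euler characteristic $\chi$. The \emph{discriminant degree} of $E$ is $d=12\chi$, the degree of the minimal discriminant. We normalize the canonical height as Shioda does: $\hat h(O)=0$, and for $P\ne O$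
\begin{equation}\label{eq:shioda}
\hat h(P)=2\chi+2(P\cdot O)-\sum_v \mathrm{contr}_v(P),
\end{equation}
where $\mathrm{contr}_v(P)$ is the standard correction term of the Kodaira fiber at $v$. For a fiber $I_\nu$ ($\nu\ge1$) label the components cyclically $0,1,\dots,\nu-1$, with $O$ meeting component $0$. If $P$ meets component $a$, then $\mathrm{contr}_v(P)=a(\nu-a)/\nu$, and we call the fiber \emph{of type $[a/\nu]$}. Reversing the labeling identifies $[a/\nu]$ with $[(\nu-a)/\nu]$. The fraction $a/\nu$ need not be in lowest terms: $[1/2]$ and $[2/4]$ are different types.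

Let $B(x)=\{x\}^2-\{x\}+\frac16$ be the periodic second Bernoulli function; it is even. Suppose that $E$ is semistable, that is, all bad fibers have type $I_\nu$. Then $\sum\nu=d=12\chi$, so $2\chi=\frac16\sum\nu$. Since $a(\nu-a)/\nu=\nu x(1-x)$ with $x=a/\nu$, formula \eqref{eq:shioda} for a multiple $mP\ne O$ becomes
\begin{equation}\label{eq:naive}
2(mP\cdot O)=m^2\hat h(P)-\sum \nu\,B(ma/\nu),
\end{equation}
the sum running over the bad fibers, each of type $[a/\nu]$ with respect to $P$. The left side is the naive height of $mP$. It is nonnegative, and it vanishes exactly when $mP$ is integral. Thus the distribution of fiber types together with the single number $\hat h(P)$ determines the naive heights of all nonzero multiples of $P$. Which distributions and heights can occur, at least asymptotically for large $d$?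

Two constraints are visible at once. Naive heights are nonnegative. Moreover, where $mP$ meets $O$, so does every $m'P\ne O$ with $m\mid m'$, and with the same multiplicity (Lemma \ref{lem:local} below); so the naive heights increase along divisibility. The following conjecture says that, for Szpiro ratio $\sigma\le4$, nothing else is needed. Here $\sigma$ is $d$ divided by the degree of the conductor; for semistable $E$ it is $d$ divided by the number of bad fibers.

\begin{conjecture}[NDE 2002; see \cite{loht}]
Let $p_{a/\nu}$ (one for each fiber type $[a/\nu]$) and $h$ be nonnegative numbers such that $\sum\nu p_{a/\nu}=1$, such that $\sum p_{a/\nu}\ge\frac14$ (that is, $\sigma\le 4$), and such that the numbers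
\begin{equation}\label{eq:hm}
h_m:=m^2h-\sum p_{a/\nu}\,\nu\,B(ma/\nu)\qquad(m=1,2,3,\dots)
\end{equation}
are nonnegative and satisfy $h_m\le h_{m'}$ whenever $m\mid m'$. Then there is a sequence of pairs $(E,P)$ over $\mathbf C(t)$, with $d\to\infty$, along which for each fixed type $[a/\nu]$ the number of fibers of type $[a/\nu]$ is $(p_{a/\nu}-o(1))d$, and $\hat h(P)=(h+o(1))d$.
\end{conjecture}

We call a pair $(p,h)$ with $p,h\ge0$ and $\sum\nu p_{a/\nu}=1$ a \emph{datum}, and call it \emph{realizable} if the conclusion of the conjecture holds for it. The curves of the sequence are not required to be semistable.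

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\frac23<\alpha\le\frac34$ and $\frac1{108}\le h<\frac{\alpha}{72}$, and put
\[
p_{1/6}=\frac{\alpha}6,\qquad p_{1/2}=\frac{1-\alpha}2,\qquad\text{all other }p=0.
\]
Then $(p,h)$ satisfies every hypothesis of the conjecture but is not realizable. So the conjecture is false.
\end{theorem}

The simplest instance is $\alpha=\frac34$, that is, $p_{1/6}=p_{1/2}=\frac18$, with $h=\frac1{100}$. Then
\[
h_1=\tfrac{3}{300},\qquad h_2=\tfrac{12}{300},\qquad h_3=\tfrac{52}{300},\qquad h_6=\tfrac{58}{300}.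
\]
These four numbers increase along divisibility, yet $h_2+h_3>h_6+h_1$. On an actual surface, with $P$ non-torsion, this cannot happen. Where $2P$ or $3P$ meets $O$, so does $6P$; where $2P$ and $3P$ both meet $O$, so does their difference $P$; and at each place the multiplicities involved are equal. So inclusion--exclusion gives $(6P\cdot O)\ge(2P\cdot O)+(3P\cdot O)-(P\cdot O)$. The hypotheses of the conjecture compare only two multiples at a time and miss this. For $\alpha<\frac34$ one has $\sum p>\frac14$ strictly, so the failure is not an effect of the boundary $\sigma=4$.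

The same argument for a general integer in place of $6$ gives the following; $\mu$ denotes the M\"obius function.

\begin{theorem}\label{thm:B}
If $(p,h)$ is realizable and $h>0$, then
\begin{equation}\label{eq:M}
\eta_n:=\sum_{k\mid n}\mu(n/k)\,h_k\ \ge\ 0\qquad\text{for all }n\ge1.\tag{M}
\end{equation}
\end{theorem}

Since $h_m=\sum_{n\mid m}\eta_n$, condition (M) implies $h_m\ge0$ and $h_m\le h_{m'}$ for $m\mid m'$. It is strictly stronger, because the data of Theorem \ref{thm:A} have $\eta_6<0$. The natural repair of the conjecture replaces the hypothesis on the $h_m$ by (M). The repaired conjecture is false too, because of a constraint of another kind. To a datum attach the probability measure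
\[
\omega=\sum\nu p_{a/\nu}\,\delta_{a/\nu}\qquad\text{on }(\mathbf Q/\mathbf Z)/\pm,
\]
so that $h_m=m^2h-\int B(mx)\,d\omega(x)$. (Types such as $[1/2]$ and $[2/4]$ contribute to the same point mass.) For two such measures put
\begin{equation}\label{eq:I}
I(\omega,\omega')=\iint\tfrac12\bigl(B(x-y)+B(x+y)\bigr)\,d\omega(x)\,d\omega'(y).
\end{equation}
The integrand is well defined, since $B$ is even and so $B(x-y)+B(x+y)$ does not change when $x$ or $y$ changes sign. From $B(x)=\sum_{k\ge1}\cos(2\pi kx)/(\pi^2k^2)$ one gets
$I(\omega,\omega)=\sum_{k\ge1}\frac{1}{\pi^2k^2}\bigl(\int\cos(2\pi kx)\,d\omega\bigr)^2\ge0$; we think of $I(\omega,\omega)$ as an energy of $\omega$.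

\begin{theorem}\label{thm:D}
Let $(p,h)$ be realizable, $h>0$, with associated measure $\omega$, and suppose $2h<I(\omega,\omega)$. Then there is an integer $D_0$ with
\[
1\le D_0\le\frac1{12\,(I(\omega,\omega)-2h)}
\]
such that $\omega(\{x\})\in\frac1{D_0}\mathbf Z$ for every $x\in(\mathbf Q/\mathbf Z)/\pm$. In particular, if some $\omega(\{x\})$ is irrational, then realizability forces $2h\ge I(\omega,\omega)$.
\end{theorem}

\begin{theorem}\label{thm:E}
Let $\frac57\le \theta\le\frac56$ and
\[
p_{1/5}=\frac \theta5,\qquad p_{1/2}=\frac{1-\theta}2,\qquad\text{all other }p=0,\qquad \frac \theta{150}\le h<\frac{45\theta^2-63\theta+25}{300}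
\]
(a nonempty range for every such $\theta$). Then $\sum\nu p=1$, $\sum p\ge\frac14$, and all inequalities \textup{(M)} hold, hence so do all hypotheses of the conjecture. If $\theta$ is irrational, $(p,h)$ is not realizable. Neither is the rational datum $\theta=\frac{10}{13}$, $h=\frac1{156}$, that is, $p_{1/5}=\frac2{13}$, $p_{1/2}=\frac3{26}$, for which $\sum p=\frac7{26}>\frac14$.
\end{theorem}

Theorem \ref{thm:D} comes from an inequality for individual points, Theorem \ref{thm:C}. The bound $2h\ge I(\omega,\omega)$ cannot be improved: Proposition \ref{prop:F} realizes a datum with equality. We do not claim that (M), $\sum p\ge\frac14$ and the quadratic condition together suffice for realizability.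

\subsection{Plan}
Section \ref{sec:prelim} rewrites \eqref{eq:naive} in a form that survives base change and the passage to the limit. Section \ref{sec:moebius} uses the multiples of $P$ and proves Theorems \ref{thm:A} and \ref{thm:B}. Section \ref{sec:quad} replaces multiples by Galois conjugates and proves Theorem \ref{thm:D}. Section \ref{sec:E} proves Theorem \ref{thm:E}, and Section \ref{sec:sharp} proves sharpness.

\section{Heights, Tate parameters, and limits}\label{sec:prelim}

Realizing sequences may contain non-semistable curves, and later we compare conjugate curves over large extensions of $\mathbf C(j)$. So we need the height formula in terms of quantities that do not change under field extension.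

\subsection{Standard facts}
Let $X$ be a smooth projective complex curve, $K=\mathbf C(X)$, and $E/K$ an elliptic curve with non-constant $j$-invariant. Places $v$ of $K$ are points of $X$, with normalized valuations, also written $v$. Shioda's height $\hat h=\hat h_K$ on $E(K)$ is defined by \eqref{eq:shioda} over any such $K$. We use the following.

\begin{itemize}
\item The height $\hat h_K$ is a quadratic form (so it vanishes on torsion points), and $\hat h_L=[L:K]\,\hat h_K$ on $E(K)$ for finite $L/K$; see \cite[\S8]{shioda}.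
\item $12\chi=\sum_v e(F_v)$, where $e(F_v)\ge0$ is the Euler number of the fiber at $v$, equal to the valuation of the minimal discriminant. Here $e(I_\nu)=\nu$ and $e(I^*_\nu)=\nu+6$.
\item If $v(j)<0$, the fiber at $v$ is $I_\nu$ or $I^*_\nu$ with $\nu=-v(j)$. We write $\nu_v=-v(j)$.
\item There is a finite $L/K$ over which $E$ is semistable, and it remains semistable over extensions of $L$. The bad places of a semistable curve are exactly the poles of $j$.
\end{itemize}

\subsection{The invariants $x_v$}
Let $v(j)<0$. Over an algebraic closure $\overline{K_v}$ of the completion, $E$ is a Tate curve: $E(\overline{K_v})\cong\overline{K_v}^*/q^{\mathbf Z}$ with $v(q)=\nu_v$. Hence $z\mapsto v(z)/v(q)$ induces a homomorphism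
\[
x_v:E(\overline{K_v})\to\mathbf Q/\mathbf Z .
\]
Since $j\ne0,1728$, the only automorphisms of $E$ are $\pm1$, so for each $v$ the homomorphism $x_v$ is canonical up to one global sign. Being a ratio of valuations, it is unchanged by finite field extension; it is also unchanged, up to the sign, by isomorphisms of $E$, including isomorphisms defined only over an extension. If the fiber is $I_\nu$ and $P\in E(K)$ meets component $a$, then $x_v(P)=\pm a/\nu$. As $B$ is even, $B(m\,x_v(P))$ is well defined. Put
\[
D=\deg j=\sum_{v(j)<0}\nu_v,\qquad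
\omega_{E,P}=\frac1D\sum_{v(j)<0}\nu_v\,\delta_{x_v(P)},
\]
so that $\omega_{E,P}$ is a probability measure on $(\mathbf Q/\mathbf Z)/\pm$, and
\begin{equation}\label{eq:Hm}
H_m(E,P)=m^2\hat h(P)-\sum_{v(j)<0}\nu_vB(m\,x_v(P))=m^2\hat h(P)-D\int B(mx)\,d\omega_{E,P}(x).
\end{equation}

\begin{lemma}\label{lem:height}
Let $L/K$ be finite with $E_L$ semistable. If $Q\in E(L)$, $Q\neq O$, then
\[
2(Q\cdot O)_L=\hat h_L(Q)-\sum_{w}\nu_wB(x_w(Q)),\qquad\text{so}\qquad \hat h_L(Q)\ge\sum_w\nu_wB(x_w(Q)),
\]
the sums being over the places $w$ of $L$ with $w(j)<0$. If $P\in E(K)$ and $mP\ne O$, then $2(mP\cdot O)_L=[L:K]\,H_m(E,P)$.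
\end{lemma}

\begin{proof}
The first formula is \eqref{eq:shioda} with $2\chi=\frac16\sum_w\nu_w$ and $\mathrm{contr}_w(Q)=\nu_w\{x\}(1-\{x\})$ for $x=x_w(Q)$. For the last claim, put $Q=mP$. We have $\hat h_L(mP)=[L:K]\,m^2\hat h(P)$ and $x_w(mP)=\pm m\,x_v(P)$ when $w$ lies above $v$. Finally $\nu_w=e(w|v)\nu_v$, hence $\sum_{w\mid v}\nu_w=[L:K]\,\nu_v$ because the residue fields are $\mathbf C$.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $(p,h)$ be realized by a sequence $(E_i,P_i)$, with associated measure $\omega$ and discriminant degrees $d_i$. For large $i$ the invariant $j_{E_i}$ is non-constant. With $D_i=\deg j_{E_i}$ we have $D_i/d_i\to1$, $\omega_{E_i,P_i}\to\omega$ in total variation, $\hat h(P_i)/D_i\to h$, and $H_m(E_i,P_i)/d_i\to h_m$ for each $m$. If $h>0$, then $P_i$ is non-torsion for large $i$.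
\end{lemma}

\begin{proof}
The point is that no mass can escape into other fibers, since $\sum\nu p=1$ already exhausts the Euler number. Let $0<\varepsilon<\frac12$, and choose a finite set $S$ of types with $\sum_S\nu p>1-\varepsilon$. A fiber $I_\nu$ with $\nu\ge1$ lies over a pole of $j$ of order $\nu$. For large $i$ the fibers with types in $S$ contribute at least $(1-2\varepsilon)d_i>0$ to $\sum_{v(j)<0}\nu_v$; in particular $j_{E_i}$ is non-constant, and the sum is $D_i$. Also $D_i\le\sum_ve(F_v)=d_i$. So $1-2\varepsilon\le D_i/d_i\le1$, and all other poles of $j$ (including those with fibers $I^*_\nu$) contribute at most $2\varepsilon d_i$. For each of the finitely many types in $S$ the contribution divided by $d_i$ tends to $\nu p$, and the types outside $S$ contribute less than $\varepsilon$ to $\omega$. Hence the total mass of $\bigl|(D_i/d_i)\,\omega_{E_i,P_i}-\omega\bigr|$ is less than $4\varepsilon$ for large $i$. As $\varepsilon$ was arbitrary, the first two limits follow. The next two follow from $\hat h(P_i)/d_i\to h$, from \eqref{eq:Hm}, and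 from the boundedness of $B$. If $h>0$, then $\hat h(P_i)>0$ for large $i$, so $P_i$ is not torsion.
\end{proof}

\section{Multiples of one point}\label{sec:moebius}

\subsection{Where the multiples of $P$ meet $O$}

Let $P\in E(K)$ be non-torsion and $L/K$ finite with $E_L$ semistable. For a place $w$ of $L$ let $i_w(Q)$ be the local intersection number at $w$ of the sections $Q\ne O$ and $O$, so that $(Q\cdot O)_L=\sum_wi_w(Q)$.

\begin{lemma}\label{lem:local}
For each $w$, either $i_w(mP)=0$ for all $m\ge1$, or there are integers $n_w,k_w\ge1$ such that $i_w(mP)=k_w$ if $n_w\mid m$ and $i_w(mP)=0$ otherwise $(m\ge1)$.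
\end{lemma}

\begin{proof}
Near $O$ the regular minimal model agrees with the minimal Weierstrass model, where $z=-x/y$ is a local equation of $O$. So $i_w(Q)>0$ if and only if $Q$ lies in the kernel of reduction $E_1(L_w)$, and then $i_w(Q)=w(z(Q))$. On $E_1(L_w)$ multiplication by $m$ is $[m]z=mz+O(z^2)$ with integral coefficients. The residue characteristic is $0$, so $m\ge1$ is a unit, and $i_w(mQ)=i_w(Q)$ whenever $i_w(Q)>0$ and $mQ\ne O$. (In residue characteristic $p$ this fails for $m=p$.) The set $\{m\in\mathbf Z:mP\in E_1(L_w)\}$ is a subgroup of $\mathbf Z$. If it is $0$, the first alternative holds. Otherwise write it as $n_w\mathbf Z$ with $n_w\ge1$, put $k_w=i_w(n_wP)$, and apply the preceding statement to $Q=n_wP$.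
\end{proof}

If the first alternative holds, we put $n_w=\infty$, which divides no integer.

Consider first the multiples $P,2P,3P,6P$. At a place with $n_w=1$ all four local numbers equal $k_w$. If $n_w=2$, those of $2P$ and $6P$ are $k_w$ and the others vanish; if $n_w=3$, the same holds for $3P$ and $6P$. If $n_w=6$, only $6P$ has a nonzero local number. For all other $n_w$ all four vanish. In every case
\[
i_w(6P)-i_w(3P)-i_w(2P)+i_w(P)=
\begin{cases}k_w&\text{if }n_w=6,\\ 0&\text{otherwise.}\end{cases}
\]
Summing over $w$ and applying Lemma \ref{lem:height} gives $H_6-H_3-H_2+H_1\ge0$. M\"obius inversion is the general form of this computation.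

\begin{lemma}\label{lem:moebius}
If $P\in E(K)$ is non-torsion, then $\sum_{k\mid n}\mu(n/k)H_k(E,P)\ge0$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $c_n=\sum_{w:\,n_w=n}k_w\ge0$, a finite sum because it is at most $(nP\cdot O)_L$. Lemma \ref{lem:local} says $(mP\cdot O)_L=\sum_{n\mid m}c_n$ for all $m\ge1$. By M\"obius inversion $\sum_{k\mid n}\mu(n/k)(kP\cdot O)_L=c_n\ge0$. By Lemma \ref{lem:height} the left side is $\frac12[L:K]\sum_{k\mid n}\mu(n/k)H_k(E,P)$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $(E_i,P_i)$ realize $(p,h)$. As $h>0$, the points $P_i$ are non-torsion for large $i$ by Lemma \ref{lem:limit}. Divide the inequality of Lemma \ref{lem:moebius} by $d_i$ and let $i\to\infty$, using the last limit in Lemma \ref{lem:limit}.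
\end{proof}

\subsection{Proof of Theorem \ref{thm:A}}

\emph{The first two hypotheses.} We have $\sum\nu p=\alpha+(1-\alpha)=1$, and $\sum p=\frac12-\frac\alpha3\ge\frac14$ because $\alpha\le\frac34$.

\emph{The hypotheses on $h_m$.} Put $\Phi(m)=\alpha B(m/6)+(1-\alpha)B(m/2)$, so that $h_m=m^2h-\Phi(m)$; the value $\Phi(m)$ depends only on $m$ modulo $6$. From $B(0)=\frac16$, $B(\frac16)=\frac1{36}$, $B(\frac13)=-\frac1{18}$, $B(\frac12)=-\frac1{12}$ we get
\[
\Phi(0)=\tfrac16,\qquad \Phi(\pm1)=\tfrac{4\alpha-3}{36}\in(-\tfrac1{108},0],\qquad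
\Phi(\pm2)=\tfrac{3-4\alpha}{18}\in[0,\tfrac1{54}),\qquad \Phi(3)=-\tfrac1{12}.
\]
Let $m\mid m'$ with $m<m'$. We must show $(m'^2-m^2)h\ge\Phi(m')-\Phi(m)$. Recall $h\ge\frac1{108}$. Congruences are modulo $6$.
\begin{itemize}
\item $m\ge3$. Since $m'\ge2m$, the left side is at least $3m^2h\ge\frac{27}{108}=\frac14=\max\Phi-\min\Phi$.
\item $m=2$. If $m'\equiv\pm2$, the right side is $0$. If $m'\equiv0$, the left side is at least $32h\ge\frac{32}{108}>\frac16$, and the right side is at most $\frac16$.
\item $m=1$. If $m'\equiv\pm1$, the right side is $0$. If $m'\equiv3$, it is at most $-\frac1{12}+\frac1{108}<0$. If $m'\equiv\pm2$, the left side is at least $3h\ge\frac1{36}$, while the right side is $\frac{3-4\alpha}{18}+\frac{3-4\alpha}{36}=\frac{3-4\alpha}{12}<\frac1{36}$ because $\alpha>\frac23$. If $m'\equiv0$, the left side is at least $35h\ge\frac{35}{108}$ and the right side is at most $\frac16+\frac1{108}=\frac{19}{108}$.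
\end{itemize}
So $h_m\le h_{m'}$ whenever $m\mid m'$. Also $h_1=h-\Phi(1)\ge\frac1{108}>0$, whence all $h_m\ge h_1>0$.

\emph{Non-realizability.} If $(p,h)$ were realizable, Theorem \ref{thm:B} with $n=6$ would give $\eta_6\ge0$. But
\begin{align*}
\eta_6=h_6-h_3-h_2+h_1&=24h-\bigl[\Phi(6)-\Phi(3)-\Phi(2)+\Phi(1)\bigr]\\
&=24h-\Bigl[\tfrac16+\tfrac1{12}+\tfrac{4\alpha-3}{18}+\tfrac{4\alpha-3}{36}\Bigr]
=24h-\tfrac\alpha3<0,
\end{align*}
because $h<\frac{\alpha}{72}$. \qed

\section{Pairs of conjugate points}\label{sec:quad}

\subsection{Two points on one curve}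

So far we have applied $(Q\cdot O)\ge0$ to multiples $Q=mP$. If two points $P,Q$ are given on the same curve, one can also apply it to $P\pm Q$, and the parallelogram law turns this into a bound for $\hat h(P)+\hat h(Q)$.

\begin{lemma}\label{lem:two}
Let $E$ be semistable over the function field $M$ of a complex curve, with non-constant $j$, and let $P,Q\in E(M)$. Put
\[
R(P,Q)=\sum_{v(j)<0}\nu_v\bigl[B(x_v(P)-x_v(Q))+B(x_v(P)+x_v(Q))\bigr].
\]
If $P\ne\pm Q$, then $2\hat h_M(P)+2\hat h_M(Q)\ge R(P,Q)$. If $P=\pm Q$ and $2P\ne O$, then $2\hat h_M(P)+2\hat h_M(Q)\ge R(P,Q)-\frac16\sum_{v(j)<0}\nu_v$.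
\end{lemma}

\begin{proof}
By the parallelogram law the left side is $\hat h_M(P-Q)+\hat h_M(P+Q)$, and $x_v(P\pm Q)=x_v(P)\pm x_v(Q)$. If $P\ne\pm Q$, apply the inequality of Lemma \ref{lem:height} to the nonzero points $P-Q$ and $P+Q$. If $P=\pm Q$, the left side is $4\hat h_M(P)=\hat h_M(2P)$, and this is at least $\sum_v\nu_vB(2x_v(P))$ by Lemma \ref{lem:height}, because $2P\ne O$. On the other hand $R(P,Q)=\sum_v\nu_v[B(0)+B(2x_v(P))]$ and $B(0)=\frac16$.
\end{proof}

Where does a second point come from? We are given one pair $(E,P)$, but $K$ is an extension of $\mathbf C(j)$, and the conjugates of $(E,P)$ over $\mathbf C(j)$ all have the same $j$-invariant. After a finite extension they become points on one curve. To see the gain, suppose there are two conjugates $P_1,P_2$ with $P_1\ne\pm P_2$, and suppose $x_v(P_1)$ and $x_v(P_2)$ are $\pm x$ at all $v$, for one class $x$. Write $N=\sum\nu_v$. The two points have the same height, and Lemma \ref{lem:two} says $4\hat h_M(P_1)\ge N\bigl(\frac16+B(2x)\bigr)$. The point $2P_1$ alone gives only $4\hat h_M(P_1)\ge NB(2x)$.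 In general the local invariants vary among the conjugates, and we average over all pairs.

\subsection{All conjugates on one curve}

Let $F=\mathbf C(j)$ be the rational function field in the variable $j$, and let $(E,P)$ be a pair over $K=\mathbf C(X)$ with non-constant $j_E$ and $P\ne O$. View $K$ as an extension of $F$ by $j\mapsto j_E$; its degree is $D=\deg j_E$. Write $E:y^2=x^3+ax+b$. Since $j_E\ne0,1728$ we have $ab\ne0$, and we put
\[
\xi=x(P)\,\frac ab\in K,\qquad D_0=[F(\xi):F],\qquad A=[K:F(\xi)]=D/D_0 .
\]
The substitution $(x,y)\mapsto(s^2x,s^3y)$ carries $(a,b)$ to $(s^4a,s^6b)$, so $\xi$ does not depend on the model. Taking $s^2=a/b$ carries $E$ to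
\begin{equation}\label{eq:Estar}
E_*:\ y^2=x^3+cx+c,\qquad c=\frac{a^3}{b^2},\qquad j=\frac{1728\cdot4a^3}{4a^3+27b^2}=\frac{6912\,c}{4c+27},
\end{equation}
and $P$ to a point with $x$-coordinate $\xi$. The last formula shows $F=\mathbf C(c)$. Hence $E_*$ is a curve over $F$ which does not depend on $(E,P)$, and, up to sign, the image of $P$ on $E_*$ is determined by the single algebraic element $\xi$. The next lemma expresses the height and the local invariants of $P$ through the conjugates of $\xi$.

\begin{lemma}\label{lem:conj}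
Let $\Omega$ be an algebraic closure of $F$, let $\xi_1,\dots,\xi_{D_0}\in\Omega$ be the conjugates of $\xi$ over $F$, and let $P_i\in E_*(\Omega)$ be a point with $x(P_i)=\xi_i$. Let $M\subset\Omega$ be a sufficiently large finite extension of $F$, of degree $N$. Then $P_i\in E_*(M)$, $E_*$ is semistable over $M$, and:
\begin{enumerate}
\item[(i)] $\hat h_M(P_i)=N\,\hat h(P)/D$ for every $i$;
\item[(ii)] for every place $v$ of $M$ above $j=\infty$ we have $\dfrac1{D_0}\sum_{i}\delta_{x_v(P_i)}=\omega_{E,P}$ on $(\mathbf Q/\mathbf Z)/\pm$;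
\item[(iii)] $\omega_{E,P}(\{x\})\in\frac1{D_0}\mathbf Z$ for every $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\sigma$ run through the $D$ embeddings $K\to\Omega$ over $F$; each $\xi_i$ equals $\sigma(\xi)$ for exactly $A$ of them. ``Sufficiently large'' means: $M$ contains all $\sigma(K)$, all $\sqrt{\sigma(a/b)}$, and the coordinates of all $P_i$, and $E_*$ is semistable over $M$. If $\sigma(\xi)=\xi_i$, the substitution above is an isomorphism $\sigma(E)\to E_*$ over $M$ carrying $\sigma(P)$ to $\pm P_i$.

(i) Therefore $\hat h_M(P_i)=\hat h_M(\sigma(P))=[M:\sigma(K)]\,\hat h_K(P)=\frac ND\hat h(P)$.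

(ii) Fix $v$ and let $F_\infty$ be the completion of $F$ at $\infty$. Each $\sigma$ pulls $v$ back to a place $u$ of $K$ above $\infty$. From $K\otimes_FF_\infty=\prod_uK_u$ we see that exactly $[K_u:F_\infty]$ of the $\sigma$ induce $u$. Since the residue fields are $\mathbf C$ and $1/j$ is a uniformizer of $F_\infty$, this number is the ramification index $-u(j)=\nu_u$. For these $\sigma$, with $\sigma(\xi)=\xi_i$, invariance of the local invariants under extension and isomorphism gives $x_v(P_i)=\pm x_u(P)$. Counting the embeddings in two ways,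
\[
A\sum_{i=1}^{D_0}\delta_{x_v(P_i)}=\sum_{u\mid\infty}\nu_u\,\delta_{x_u(P)}=D\,\omega_{E,P},
\]
and $D/A=D_0$.

(iii) By (ii), $D_0\,\omega_{E,P}$ is a sum of unit point masses.
\end{proof}

Part (ii) is what makes averaging work: at each single place the conjugates see the local invariants in exactly the proportions that $P$ sees over all places.

\subsection{The quadratic inequality}

\begin{theorem}\label{thm:C}
Let $(E_r,P_r)/K_r$ $(r=1,2)$ be pairs over function fields of complex curves, with non-constant $j$ and $2P_r\neq O$. Let $D_r=\deg j_{E_r}$, $\omega_r=\omega_{E_r,P_r}$, and define $\xi_r$ as above. Then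
\[
\frac{\hat h(P_1)}{D_1}+\frac{\hat h(P_2)}{D_2}\ \ge\ I(\omega_1,\omega_2)-\frac{\varepsilon}{12D_0},
\]
where $\varepsilon=1$ if $\xi_1,\xi_2$ have the same minimal polynomial over $\mathbf C(j)$ (and $D_0$ is its degree), and $\varepsilon=0$ otherwise (and the last term is absent). In particular, for one pair with $2P\ne O$,
\begin{equation}\label{eq:Q}
\frac{2\hat h(P)}{D}\ \ge\ I(\omega_{E,P},\omega_{E,P})-\frac1{12D_0},\tag{Q}
\end{equation}
with $D_0=[\mathbf C(j,\xi):\mathbf C(j)]$.
\end{theorem}

\begin{proof}
Let $n_r=[F(\xi_r):F]$. Let $P_i'$ $(1\le i\le n_1)$ and $Q_k'$ $(1\le k\le n_2)$ be the points on $E_*$ attached by Lemma \ref{lem:conj} to the two pairs, over a common large $M$ of degree $N$. For $v\mid\infty$ in $M$ we have $\nu_v=-v(j)$, the ramification index of $v$ over $F$, so $\sum_{v\mid\infty}\nu_v=N$.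

For every pair $(i,k)$ the left side of Lemma \ref{lem:two} is, by Lemma \ref{lem:conj}(i),
\[
2\hat h_M(P_i')+2\hat h_M(Q_k')=2N\Bigl(\frac{\hat h(P_1)}{D_1}+\frac{\hat h(P_2)}{D_2}\Bigr).
\]
By Lemma \ref{lem:conj}(ii), applied at each $v$, the average of $R$ over all pairs is
\[
\frac1{n_1n_2}\sum_{i,k}R(P_i',Q_k')=\sum_{v\mid\infty}\nu_v\cdot2I(\omega_1,\omega_2)=2N\,I(\omega_1,\omega_2).
\]
Two points of $E_*$ agree up to sign exactly when their $x$-coordinates agree, so $P_i'=\pm Q_k'$ if and only if the corresponding conjugates of $\xi_1$ and $\xi_2$ are equal. If $\varepsilon=0$ this never happens. If $\varepsilon=1$, then $n_1=n_2=D_0$ and it happens for $D_0$ of the $D_0^2$ pairs. For each such pair Lemma \ref{lem:two} (applicable since $2P_1\ne O$ implies $2P_i'\ne O$) loses $\frac N6$, an average loss of $\frac N{6D_0}$. Averaging Lemma \ref{lem:two} over all pairs and dividing by $2N$ gives the theorem.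
\end{proof}

The term $\frac1{12D_0}$ comes from the diagonal of the double sum. It cannot be ignored: for $D_0=1$ we have $\omega_{E,P}=\delta_x$ and $I=\frac1{12}+\frac12B(2x)$, and (Q) only says $H_2(E,P)\ge0$. In the limit it disappears unless $D_0$ stays bounded along a subsequence, and then part (iii) of Lemma \ref{lem:conj} restricts $\omega$.

\begin{proof}[Proof of Theorem \ref{thm:D}]
Let $(E_i,P_i)$ realize $(p,h)$. For large $i$ the points $P_i$ are non-torsion, so (Q) applies; write $D_{0,i}$ for the corresponding degree. By Lemma \ref{lem:limit}, $\hat h(P_i)/D_i\to h$ and, as $B$ is bounded and $\omega_{E_i,P_i}\to\omega$ in total variation, $I(\omega_{E_i,P_i},\omega_{E_i,P_i})\to I(\omega,\omega)$. Hence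
\[
\liminf_{i\to\infty}\frac1{12D_{0,i}}\ \ge\ I(\omega,\omega)-2h>0 .
\]
So the integers $D_{0,i}$ are bounded. Pass to a subsequence on which they equal a constant $D_0$; then $\frac1{12D_0}\ge I(\omega,\omega)-2h$. By Lemma \ref{lem:conj}(iii) the masses of $\omega_{E_i,P_i}$ lie in the closed set $\frac1{D_0}\mathbf Z$, and they converge to those of $\omega$. The last statement of the theorem is immediate.
\end{proof}

\section{The M\"obius-corrected conjecture fails}\label{sec:E}

We now prove Theorem \ref{thm:E}. The datum is chosen so that (M) can be checked for all $n$ at once: on $\frac15\mathbf Z$ the function $B$ is a combination of a constant, the indicator of $\mathbf Z$ and a quadratic character, all of which behave well under M\"obius inversion. The lower end $h=\theta/150$ of the range is where $\eta_5=0$, and the upper end is where $2h=I(\omega,\omega)$.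

\subsection{Condition (M)}
We have $\sum\nu p=\theta+(1-\theta)=1$, and $\sum p=\frac12-\frac{3\theta}{10}\ge\frac14$ if and only if $\theta\le\frac56$. The range for $h$ is nonempty: this means $45\theta^2-65\theta+25=5(9\theta^2-13\theta+5)>0$, and the discriminant of the quadratic factor is $169-180<0$.

Let $\lambda(k)=\bigl(\frac k5\bigr)$ be the Legendre symbol, with $\lambda(k)=0$ if $5\mid k$, and write $[\,\cdot\,]$ for the indicator of a condition. From $B(\frac15)=\frac1{150}$, $B(\frac25)=-\frac{11}{150}$, $B(0)=\frac16$ and $B(\frac12)=-\frac1{12}$ we get, for all integers $k$,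
\[
B(k/5)=-\tfrac1{30}+\tfrac1{25}\lambda(k)+\tfrac15[5\mid k],\qquad B(k/2)=-\tfrac1{12}+\tfrac14[2\mid k].
\]
Put
\[
J_2(n)=\sum_{k\mid n}\mu(n/k)k^2=n^2\prod_{p\mid n}(1-p^{-2}),\qquad r(n)=\sum_{k\mid n}\mu(n/k)\lambda(k).
\]
Since $\sum_{k\mid n}\mu(n/k)[\ell\mid k]=[n=\ell]$ for each $\ell\ge1$ (the case $\ell=1$ treats constants), and $h_k=k^2h-\theta B(k/5)-(1-\theta)B(k/2)$, we obtain
\[
\eta_n=J_2(n)h-\tfrac\theta{25}r(n)+[n=1]\bigl(\tfrac\theta{30}+\tfrac{1-\theta}{12}\bigr)-[n=5]\tfrac\theta5-[n=2]\tfrac{1-\theta}4 .
\]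
With $r(1)=1$, $r(2)=-2$, $r(5)=-1$ and $J_2(1)=1$, $J_2(2)=3$, $J_2(5)=24$, this gives
\begin{align*}
\eta_1&=h-\tfrac\theta{150}+\tfrac{1-\theta}{12}\ \ge\ 0,\\
\eta_2&=3h+\tfrac{2\theta}{25}-\tfrac{1-\theta}4\ \ge\ \tfrac{3\theta}{150}+\tfrac{2\theta}{25}-\tfrac{1-\theta}4=\tfrac\theta{10}-\tfrac{1-\theta}4\ \ge\ 0,\\
\eta_5&=24h-\tfrac{4\theta}{25}=24\bigl(h-\tfrac\theta{150}\bigr)\ \ge\ 0,
\end{align*}
where we used $h\ge\frac\theta{150}$, and $\theta\ge\frac57$ in the last step for $\eta_2$.

For the other $n>1$ we have $\eta_n=J_2(n)h-\frac\theta{25}r(n)$. It suffices to show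
\[
r(n)\le\tfrac16J_2(n)\qquad(n>1),
\]
for then $\eta_n\ge J_2(n)\bigl(h-\frac\theta{150}\bigr)\ge0$. Both $r$ and $J_2$ are multiplicative, $r(p^e)=\lambda(p^e)-\lambda(p^{e-1})$ has absolute value at most $2$, and $J_2(p^e)=p^{2e-2}(p^2-1)$. For $p=5$, $r(5)=-1$ and $r(5^e)=0$ when $e\ge2$. Hence $|r/J_2|$ satisfies the following at prime powers:
\begin{itemize}
\item it is $\frac23$ at $2$, and at most $\frac2{12}=\frac16$ at $2^e$ for $e\ge2$;
\item it is $\frac28=\frac14$ at $3$, and at most $\frac2{72}=\frac1{36}$ at $3^e$ for $e\ge2$;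
\item it is at most $\frac1{24}$ at $5^e$ for $e\ge1$, and at most $\frac2{48}=\frac1{24}$ at $p^e$ for $p\ge7$, $e\ge1$.
\end{itemize}
All these are at most $1$, and all except those at $2$ and $3$ are at most $\frac16$. So $|r(n)/J_2(n)|>\frac16$ is possible only for $n\in\{2,3,6\}$. At $n=6$ the value is $\frac23\cdot\frac14=\frac16$. At $n=2,3$ we have $r(n)=-2<0$, because $\lambda(2)=\lambda(3)=-1$. So $r(n)\le\frac16J_2(n)$ for all $n>1$, and (M) holds.

\subsection{Energy}
Here $\omega=\theta\delta_{1/5}+(1-\theta)\delta_{1/2}$. The kernel of \eqref{eq:I} takes the values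
\[
\tfrac12\bigl(B(0)+B(\tfrac25)\bigr)=\tfrac7{150},\qquad \tfrac12\bigl(B(\tfrac3{10})+B(\tfrac7{10})\bigr)=-\tfrac{13}{300},\qquad \tfrac12\bigl(B(0)+B(1)\bigr)=\tfrac16
\]
at $(\frac15,\frac15)$, $(\frac15,\frac12)$ and $(\frac12,\frac12)$, respectively. Hence
\[
I(\omega,\omega)=\tfrac7{150}\theta^2-\tfrac{13}{150}\theta(1-\theta)+\tfrac16(1-\theta)^2=\frac{45\theta^2-63\theta+25}{150}>2h .
\]
If $\theta$ is irrational, Theorem \ref{thm:D} shows that $(p,h)$ is not realizable.

Now let $\theta=\frac{10}{13}$ and $h=\frac1{156}$. Then $\frac57<\theta<\frac56$, $\frac\theta{150}=\frac1{195}<h$, and $I(\omega,\omega)=\frac{107}{5070}$. Moreover $I(\omega,\omega)-2h=\frac{107-65}{5070}=\frac7{845}>0$, so $h$ lies in the allowed range. If $(p,h)$ were realizable, Theorem \ref{thm:D} would give an integer $D_0\le\frac{845}{84}<11$ with $\omega(\{\frac15\})=\frac{10}{13}\in\frac1{D_0}\mathbf Z$. But this forces $13\mid D_0$, a contradiction. This proves Theorem \ref{thm:E}. \qed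

\section{The quadratic inequality is sharp}\label{sec:sharp}

\begin{proposition}\label{prop:F}
The inequality $2h\ge I(\omega,\omega)$ cannot be improved. The datum $p_{3/8}=\frac1{12}$, $p_{0/1}=\frac13$, $h=\frac1{96}$ satisfies $2h=I(\omega,\omega)=\frac1{48}$ and is realized by a sequence with $D_0=D\to\infty$ (that is, $A=1$). It also has $h_1=0$, so equality holds in \textup{(M)} for $n=1$.
\end{proposition}

The rest of this section is the proof. The numerical statements are quickly checked: $\sum\nu p=\frac23+\frac13=1$ and $\omega=\frac23\delta_{3/8}+\frac13\delta_0$. With $B(\frac34)=-\frac1{48}$ and $B(\frac38)=-\frac{13}{192}$,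
\[
I(\omega,\omega)=\tfrac49\cdot\tfrac12\bigl(\tfrac16-\tfrac1{48}\bigr)+2\cdot\tfrac29\cdot\bigl(-\tfrac{13}{192}\bigr)+\tfrac19\cdot\tfrac16=\tfrac{28-26+16}{864}=\tfrac1{48},
\]
and $h_1=\frac1{96}+\frac23\cdot\frac{13}{192}-\frac13\cdot\frac16=\frac{6+26-32}{576}=0$.

For the realization we need a point that meets $O$ nowhere and passes through many $I_8$ fibers on component $3$. We start from curves with a marked point $(0,0)$ whose tangent is $y=0$. We then let one parameter have simple poles; clearing denominators turns each pole into an $I_8$ fiber.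

\subsection{The family}
For $y^2+uxy-by=x^3-bx^2$ one has $b_2=u^2-4b$, $b_4=-ub$, $b_6=b^2$, $b_8=-b^3$, and
\[
\Delta=-b_2^2b_8-8b_4^3-27b_6^2+9b_2b_4b_6=b^3G(u,b),\qquad G=u^4-u^3-8bu^2+36bu+16b^2-27b .
\]

\emph{$G$ is irreducible.} As a polynomial in $u$ over $\mathbf C((b))$, its coefficients of $u^0,u^1,u^2$ have valuation $1$ and those of $u^3,u^4$ have valuation $0$. By the Newton polygon three roots have valuation $\frac13$ and one has valuation $0$. A root of valuation $\frac13$ has degree at least $3$, so $G$ has an irreducible cubic factor over $\mathbf C((b))$. If $G$ were reducible over $\mathbf C(b)$, it would therefore have a root $u\in\mathbf C(b)$, and $u\in\mathbf C[b]$ because $G$ is monic in $u$. If $u$ has degree $k\ge1$, the term $u^4$ of degree $4k$ exceeds all others in degree (at most $3k$, $2k+1$, $k+1$, $2$, $1$), so $G\ne0$. If $u$ is constant, the term $16b^2$ does not cancel. So $G$ is irreducible over $\mathbf C(b)$ and, being monic in $u$, irreducible in $\mathbf C[u,b]$. Let $Z=\{G=0\}$, an irreducible reduced plane curve.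

\emph{Choice of $u$.} Let $n\ge1$ and $g=t^n-1$. For $\kappa\in\mathbf C$ put
\[
\gamma=\kappa+\frac1g=\frac fg,\qquad f=1+\kappa g .
\]
We choose $\kappa$ so that the graph of $\gamma$ meets $Z$ transversally. The function $u-1/g(b)$ on the part of $Z$ where $g(b)\ne0$ is non-constant, since otherwise $G$ would have a root in $\mathbf C(b)$. So it has finitely many critical points at smooth points of $Z$, and $Z$ has finitely many singular points. Choose $\kappa\notin\{0,1,2\}$ different from the values of $u-1/g(b)$ at all these points. Then the zeros of $G(\gamma(t),t)$ with $g(t)\ne0$ are simple. Indeed, at such a zero $(u,b)=(\gamma(t),t)$ is a smooth point of $Z$ where $u-1/g(b)=\kappa$ is not critical. So the tangent line $\ker dG$ is not the kernel of $du-\gamma'\,db$, which is spanned by $(\gamma',1)$; hence $\frac{d}{dt}G(\gamma,t)=G_u\gamma'+G_b\ne0$.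

\emph{The curve.} Put $b=t$, $u=\gamma$ and rescale by $g$:
\begin{equation}\label{eq:family}
E:\ y^2+f\,xy-tg^3\,y=x^3-tg^2\,x^2,\qquad P=(0,0),\qquad \Delta=t^3g^8R,
\end{equation}
\[
R=g^4G(\gamma,t)=f^4-f^3g-8tf^2g^2+36tfg^3+16t^2g^4-27tg^4 .
\]
The term $16t^2g^4$ gives $\deg R=4n+2$. At a zero of $g$ we have $f=1$, so $R=1$. At $t=0$ we have $\gamma(0)=\kappa-1\notin\{0,1\}$, so $R(0)=g(0)^4\gamma(0)^3(\gamma(0)-1)\ne0$. Hence $R$ has $4n+2$ zeros, all simple and away from $t=0$ and from the zeros of $g$.

\subsection{Fibers and height}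
The coefficients of \eqref{eq:family} satisfy $\deg a_i\le i(n+1)$: the degrees of $a_1,a_2,a_3$ are $n$, $2n+1$, $3n+1$. At $t=\infty$ the model obtained by rescaling with $t^{n+1}$ is integral with discriminant of order $12(n+1)-(3+8n+4n+2)=7$. Thus the discriminant has order $3$ at $t=0$, $8$ at zeros of $g$, $1$ at zeros of $R$ and $7$ at $\infty$. All orders are less than $12$, so the model is minimal everywhere; $\chi=n+1$ and $d=12(n+1)$. The point $P=(0,0)$ is integral in each of these minimal models, so $(P\cdot O)=0$. The fibers at zeros of $R$ are $I_1$. At a zero of $g$ the value of $c_4=b_2^2-24b_4$ is $f^4=1\ne0$, so the fiber is $I_8$.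

\emph{The component met by $P$ at a zero of $g$.} Let $v$ be the place; $v(g)=1$ and $v(t)=0$. The reduction is $y^2+xy=x^3$, with node $(0,0)$, so $P$ meets a component $a\ne0$. We read off $a$ from the valuation of $\psi_2=2y+a_1x+a_3$ at $P$; this function is multiplied by a unit under changes of minimal model. We have $\psi_2(P)=a_3=-tg^3$, so $v(\psi_2(P))=3$. Since the reduction is multiplicative and the residue field $\mathbf C$ is algebraically closed, $E$ is isomorphic over $K_v$ to a Tate curve. The standard model of the latter is minimal of the form $y^2+xy=x^3+a_4x+a_6$ with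
\[
x(z)=\sum_{l\in\mathbf Z}\frac{q^lz}{(1-q^lz)^2}-2\sum_{l\ge1}\frac{q^l}{(1-q^l)^2},\qquad
y(z)=\sum_{l\in\mathbf Z}\frac{(q^lz)^2}{(1-q^lz)^3}+\sum_{l\ge1}\frac{q^l}{(1-q^l)^2}.
\]
The constants cancel in $\psi_2=2y+x$:
\[
\psi_2(z)=\sum_{l\in\mathbf Z}\varphi(q^lz),\qquad \varphi(z)=\frac{z}{(1-z)^2}+\frac{2z^2}{(1-z)^3}=\frac{z(1+z)}{(1-z)^3},\qquad \varphi(1/z)=-\varphi(z).
\]
So $v(\varphi(z))=|v(z)|$ if $v(z)\ne0$. Let $v(z)=a$ with $0<a<\nu=v(q)$. The terms of $\psi_2(z)$ have valuations $a+l\nu$ ($l\ge0$) and $l\nu-a$ ($l\ge1$). Hence $v(\psi_2(z))=\min(a,\nu-a)$ if $a\ne\nu/2$, and $v(\psi_2(z))\ge\nu/2$ if $a=\nu/2$. In our case $\nu=8$ and $v(\psi_2(P))=3<4$, so $\min(a,8-a)=3$. The fiber has type $[3/8]$, with contribution $\frac{15}8$.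

\emph{Height.} The fibers at $0$ and $\infty$ have Euler numbers $3$ and $7$. There are finitely many Kodaira types with these Euler numbers, so their contributions are bounded independently of $n$. The $I_1$ fibers contribute $0$. Therefore
\[
\hat h(P)=2(n+1)-\tfrac{15}8n+O(1)=\tfrac n8+O(1).
\]
Besides the two fibers at $0$ and $\infty$ there are $n$ fibers of type $[3/8]$ and $4n+2$ of type $[0/1]$. Dividing by $d=12(n+1)$ and letting $n\to\infty$ gives $p_{3/8}=\frac1{12}$, $p_{0/1}=\frac13$, all other $p=0$, and $h=\frac1{96}$.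

\subsection{The field generated by $\xi$}
It remains to show $D_0=D\to\infty$. The idea is to express $t$ by an invariant of $(E,P)$ that can also be computed on $E_*$. Consider the division polynomials $\psi_2=2y+a_1x+a_3$ and $\psi_3=3x^4+b_2x^3+3b_4x^2+3b_6x+b_8$. The latter is $3\prod(x-x(T))$ over the four pairs $\pm T$ of points of order $3$, so a change of model that scales $x$ by $s^2$ (after a translation) scales $\psi_3$ by $s^8$ and $\psi_2$ by $\pm s^3$. Hence $\psi_3(P)^3/\psi_2(P)^8$ depends only on the isomorphism class of $(E,P)$ over an algebraically closed field, and it is the same for $P$ and $-P$. On \eqref{eq:family}, where $a_4=a_6=0$ and $P=(0,0)$, we have $\psi_2(P)=a_3=-tg^3\ne0$ (so $2P\ne O$) and $\psi_3(P)=b_8=a_2a_3^2=-t^3g^8$, so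
\[
-\frac{\psi_3(P)^3}{\psi_2(P)^8}=\frac{t^9g^{24}}{t^8g^{24}}=t .
\]
On the curve \eqref{eq:Estar}, where $P$ corresponds to a point with $x$-coordinate $\xi$, the same quantity is
\[
t=-\frac{(3\xi^4+6c\,\xi^2+12c\,\xi-c^2)^3}{\bigl(4(\xi^3+c\,\xi+c)\bigr)^4}\in\mathbf C(c,\xi)=\mathbf C(j,\xi).
\]
So $F(\xi)=\mathbf C(t)$, that is, $A=1$ and $D_0=D$. Finally $D\ge8n\to\infty$, since each of the $n$ fibers $I_8$ is a pole of $j$ of order $8$. This completes the proof of Proposition \ref{prop:F}. \qed

\begin{thebibliography}{9}
\bibitem{loht} \emph{Points of low canonical height on elliptic curves and surfaces}, \texttt{http://www.math.harvard.edu/\~{}elkies/loht.pdf}.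
\bibitem{shioda} T.~Shioda, \emph{On the Mordell--Weil lattices}, Comment. Math. Univ. St. Paul. \textbf{39} (1990).
\end{thebibliography}

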